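# Transcendental bases from infinite chains of Lyndon words

## 1. Gluing blocks: the maps $\Phi_S^e$

All words are over $\{0,1\}$, and words of equal length, or infinite words, are compared lexicographically.

**Definition (Lyndon word).** A finite word is Lyndon if it is strictly smaller than each of its proper cyclic rotations. In these notes "Lyndon word" always means a Lyndon word of length at least $2$.

For example $01$, $001$, $011$, $0011$ are Lyndon. The word $0101$ is not, because its rotation by two places is $0101$ again; for the same reason a Lyndon word is never a proper power of a shorter word, and its rotations are pairwise distinct.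

Let $S=\sigma_1\dots\sigma_m$ be Lyndon, and let $\mathbb L(S)$ be its largest cyclic rotation. The word $S$ is not constant, so $\sigma_1=0$ and $\mathbb L(S)$ begins with $1$. Moreover $\sigma_m=1$: if $\sigma_m=0$, the rotation $0\sigma_1\dots\sigma_{m-1}$ exceeds $S$, and since both start with $0$ this gives $\sigma_1\dots\sigma_{m-1}>\sigma_2\dots\sigma_m$; but the rotation $\sigma_2\dots\sigma_m\sigma_1$ also exceeds $S$, so $\sigma_2\dots\sigma_m\ge\sigma_1\dots\sigma_{m-1}$, a contradiction. With all inequalities reversed, the same argument shows that $\mathbb L(S)$ ends in $0$.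

For a nonempty word $w$, let $w'$ be $w$ without its last digit. Put $S^-=S'0$ and $\mathbb L(S)^+=\mathbb L(S)'1$. Now define four blocks of length $m$, indexed by a *state* $e\in\{0,1\}$ and a digit $b\in\{0,1\}$:
$$B_S(1,b)=S'\,b,\qquad B_S(0,b)=\mathbb L(S)'\,b .$$
So $B_S(1,0)=S^-$, $B_S(1,1)=S$, $B_S(0,0)=\mathbb L(S)$, $B_S(0,1)=\mathbb L(S)^+$. For a finite or infinite word $r=r_1r_2\dots$ put
$$\Phi_S^e(r)=B_S(e,r_1)\,B_S(r_1,r_2)\,B_S(r_2,r_3)\cdots .$$
The state is always the last digit read. Three features will be used constantly.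

* $B_S(e,b)$ starts with $1-e$ and ends with $b$.
* Hence the last digits of the successive blocks of $\Phi_S^e(r)$ spell $r$.
* If $u$ is a finite nonempty word with last digit $u_{\rm last}$, then $\Phi_S^e(uv)=\Phi_S^e(u)\,\Phi_S^{u_{\rm last}}(v)$.

**Example.** For $S=01$ we have $\mathbb L(S)=10$, and $B_S(1,0)=00$, $B_S(1,1)=01$, $B_S(0,0)=10$, $B_S(0,1)=11$. Feeding in $1$ with state $0$, and then feeding in the output again, we get
$$1\ \mapsto\ 11\ \mapsto\ 1101\ \mapsto\ 11010011\ \mapsto\cdots$$
Each word extends the previous one. The limit is an infinite word $d=11010011\dots$ with $d=\Phi^0_{01}(d)$. With $d_0:=0$, looking at the last and the first digit of each block gives $d_{2i}=d_i$ and $d_{2i+1}=1-d_i$ for all $i\ge0$ (with $d_0=0$). These are the rules of the Thue–Morse sequence $(\theta_i)_{i\ge0}=01101001\dots$, so $d=\theta_1\theta_2\theta_3\dots$.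

For a word $w$ write $w(z)=\sum_{i\ge1}w_iz^i$. In the example, block number $i\ge 0$ occupies positions $2i+1$, $2i+2$, and the rules above say that
$$d(z)=\sum_{i\ge0}(1-d_i)z^{2i+1}+\sum_{i\ge1}d_iz^{2i}=\frac{z}{1-z^2}+(1-z)\,d(z^2).$$
This is what the construction is for. Self-similarity of a digit sequence under $\Phi$ becomes a functional equation relating a power series at $z$ and at $z^m$; the equation transports arithmetic information from a point $\alpha$ to points $\alpha^m$ very close to $0$, where power series are easy to control. We use it to prove that certain real numbers are transcendental. They come from chains in which $S$ may change at every level, so that the word reproduced at level $k$ is a *different* word $d^{(k)}$ for each $k$.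

## 2. The set $E_\infty$ and the transcendence statements

**Definition (the product).** For a Lyndon word $S$ and a word $r$ with $r_1=0$, put $S\bullet r=\Phi_S^1(r)$.

Thus the first block is $S^-$, and afterwards the pairs $r_ir_{i+1}=00,01,10,11$ contribute $\mathbb L(S),\mathbb L(S)^+,S^-,S$. For example $01\bullet01=B(1,0)B(0,1)=0011$ and $01\bullet011=001101$. The product is not commutative: $01\bullet001=001011$, but $001\bullet01=000101$.

For several Lyndon words, $s_1\bullet\cdots\bullet s_k:=(s_1\bullet\cdots\bullet s_{k-1})\bullet s_k$. Lemma 1 will show that the product of two Lyndon words is Lyndon, so this makes sense, and that $\bullet$ is associative.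

**Definition (Farey word).** A word is balanced if any two of its subwords of equal length differ by at most one in their number of $1$'s. A Farey word is a balanced Lyndon word; $\Omega_F^*$ is the set of Farey words of length at least $2$.

For example $01,001,011,00101$ are Farey. The Lyndon word $0011=01\bullet01$ is not, because of its subwords $00$ and $11$. So products leave $\Omega_F^*$, and it is natural to work with all Lyndon words.

For $\beta>1$ write $(w)_\beta=\sum_{i\ge1}w_i\beta^{-i}=w(1/\beta)$. For a Lyndon word $S$ let $J^S=[\beta_\ell^S,\beta_*^S]\subset(1,2]$, where the endpoints are the unique bases with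
$$(\mathbb L(S)^\infty)_{\beta_\ell^S}=1,\qquad (\mathbb L(S)^+S^\infty)_{\beta_*^S}=1 .$$

**Example.** For $S=01$ the left endpoint satisfies $\beta^{-1}/(1-\beta^{-2})=1$, i.e. $\beta^2-\beta-1=0$, so $\beta_\ell^{01}=(1+\sqrt5)/2\approx1.618$. The right endpoint satisfies $\beta^{-1}+\beta^{-2}+\beta^{-2}/(\beta^2-1)=1$. Multiplying by $\beta^2(\beta^2-1)$ and dividing by $\beta$ gives $\beta^3-\beta^2-2\beta+1=0$, so $\beta_*^{01}\approx1.802$. One level further, $(1100)^\infty$ gives $\beta^3+\beta^2=\beta^4-1$; dividing by $\beta+1$ we get $\beta^3-2\beta^2+\beta-1=0$, so $\beta_\ell^{0011}\approx1.755$.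

Finally put
$$E_\infty=\bigcap_{k\ge1}\ \bigcup_{s_1,\dots,s_k\in\Omega_F^*}J^{s_1\bullet\cdots\bullet s_k}\subset(1,2].$$
The problem comes from "Critical values for the $\beta$-transformation with a hole at 0" (https://www.irif.fr/~numeration/uploads/Main/kong_20230307.pdf), which concerns $T_\beta(x)=\beta x \bmod 1$ on $[0,1)$ and the survivor sets $K_\beta(t)=\{x\in[0,1):T^n_\beta(x)\notin(0,t)\text{ for all }n\ge0\}$. We shall not need these. We do need one result of Allaart and Kong: *for each $\beta\in E_\infty$ there is a unique sequence $(s_k)\subset\Omega_F^*$ with $\{\beta\}=\bigcap_{n\ge1}J^{s_1\bullet\cdots\bullet s_n}$.* They also show that $E_\infty$ is uncountable of zero Hausdorff dimension, and that, for $s=0\mathbf c1\in\Omega_F^*$, the base $\beta\in(1,2]$ with $(\theta_1\mathbf c\theta_2\theta_3\mathbf c\theta_4\dots\theta_{2k+1}\mathbf c\theta_{2k+2}\dots)_\beta=1$ lies in $E_\infty\cap J^s$ and is transcendental. The conjecture is that *every* $\beta\in E_\infty$ is transcendental. We prove it.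

Fix any sequence $(s_k)_{k\ge1}$ of Lyndon words. Put $m_k=|s_k|$, $M_k=m_1\cdots m_k$, $M_0=1$, $S_k=s_1\bullet\cdots\bullet s_k$, so $|S_k|=M_k$. Section 4 shows that $\mathbb L(S_k)^+$ is a prefix of $\mathbb L(S_{k+1})$ and $S_k^-$ is a prefix of $S_{k+1}^-$; let
$$d=\lim_k\mathbb L(S_k)^+,\qquad t=\lim_kS_k^-$$
be the limiting infinite words. For a Lyndon word $S$ put
$$\lambda_S(z)=1+S'(z)-\mathbb L(S)'(z).$$
For instance $\lambda_{01}(z)=1-z$, the factor met in Section 1.

**Theorem 1.** Every $\beta\in E_\infty$ is transcendental.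

**Theorem 2.** Let $(s_k)$ be any sequence of Lyndon words (not necessarily Farey), and let $x\in\{d,t\}$.

(a) The unique $\beta>1$ with $(d)_\beta=1$ is transcendental.

(b) Let $\alpha\in\mathbb C$ be algebraic, $0<|\alpha|<1$. If $\lambda_{s_k}(\alpha^{M_{k-1}})=0$ for some $k\ge1$, then $x(\alpha)\in\mathbb Q(\alpha)$. Otherwise $x(\alpha)$ is transcendental.

(c) If all $s_k\in\Omega_F^*$, then $x(\alpha)$ is transcendental for every algebraic $\alpha$ with $0<|\alpha|<1$.

(d) The exceptional case in (b) does occur. If $s_1=00011$ and $\rho$ is the real root of $\rho^3=\rho+1$, then $d(1/\rho)=\rho^2$, whatever $s_2,s_3,\dots$ are.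

**Remark.** Infinitely many levels are needed in Theorem 1: for every finite chain the endpoints of $J^{s_1\bullet\cdots\bullet s_k}$ are algebraic. They are defined by $(w)_\beta=1$ with $w$ eventually periodic. Then $w(z)=U(z)/(1-z^q)$ with $U\in\mathbb Z[z]$ and $U(0)=0$, so $1/\beta$ is a root of $U(z)-(1-z^q)$, whose constant term is $-1$.

## 3. Composing the maps $\Phi_S$

The functional equations need to be composable over many levels. The following lemma says that composing block maps gives a block map.

**Lemma 1.** Let $S,R$ be Lyndon words.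

(i) $S\bullet R$ is Lyndon and $\mathbb L(S\bullet R)=\Phi_S^0(\mathbb L(R))$.

(ii) $\Phi_S^e\circ\Phi_R^e=\Phi_{S\bullet R}^e$ on finite and infinite words, for $e\in\{0,1\}$. In particular $(S\bullet R)\bullet T=S\bullet(R\bullet T)$ for Lyndon $T$.

(iii) $\lambda_{S\bullet R}(z)=\lambda_S(z)\,\lambda_R(z^{|S|})$.

**Example.** Take $S=R=01$. Then $S\bullet R=0011$ and $\Phi^0_{01}(10)=B(0,1)B(1,0)=1100$, which is the largest rotation of $0011$. Also $\lambda_{0011}(z)=1+z^3-z-z^2=(1-z)(1-z^2)$.

*Proof.* Let $m=|S|$, $n=|R|$, $S=\sigma_1\dots\sigma_m$, $A=\mathbb L(S)=a_1\dots a_m$, $R=r_1\dots r_n$.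

**Step 1: two facts about rotations of $S$.** They serve to compare pieces of blocks. A *cyclic factor* of $S$ is a subword of some rotation of $S$; it is then a prefix of some rotation.

* (F1) Every cyclic factor $w$ of $S$ satisfies $\sigma_1\dots\sigma_{|w|}\le w\le a_1\dots a_{|w|}$.
* (F2) For $0<l<m$: $\;a_{l+1}\dots a_m<a_1\dots a_{m-l}\;$ and $\;\sigma_{l+1}\dots\sigma_m>\sigma_1\dots\sigma_{m-l}$, strictly.

For (F1), $w$ is a prefix of a rotation, which lies between $S$ and $A$; take prefixes. For (F2), the first inequality holds with $\le$ by (F1). Suppose equality held. The rotation $a_{l+1}\dots a_ma_1\dots a_l$ is different from $A$, hence $<A$; as the first $m-l$ digits agree, $a_1\dots a_l<a_{m-l+1}\dots a_m$, which contradicts (F1). Likewise, if $\sigma_{l+1}\dots\sigma_m=\sigma_1\dots\sigma_{m-l}$, then $\sigma_{l+1}\dots\sigma_m\sigma_1\dots\sigma_l>S$ gives $\sigma_1\dots\sigma_l>\sigma_{m-l+1}\dots\sigma_m$, again contradicting (F1).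

**Step 2: rotations that start at a block boundary.** This begins the proof of (i). Extend $R$ to a bi-infinite $n$-periodic sequence $(r_i)_{i\in\mathbb Z}$ and let $X$ be the bi-infinite sequence with blocks $B_S(r_i,r_{i+1})$, $i\in\mathbb Z$. It has period $mn$. Since $r_0=r_n=1$, the period consisting of the blocks $i=0,\dots,n-1$ is $\Phi_S^1(R)=S\bullet R$. So the rotations of $S\bullet R$ correspond to the $mn$ starting positions in one period of $X$, and we may compare the right-infinite sequences beginning there.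

A start at block $B_S(r_i,r_{i+1})$ begins with $1-r_i$. Suppose $r_i=r_j$, and $r_{i+1}r_{i+2}\dots$ and $r_{j+1}r_{j+2}\dots$ first differ at index $q$, that is, $r_{i+q}\ne r_{j+q}$ with $q$ minimal. Then the first $q-1$ blocks coincide, and the $q$-th blocks have the same state, hence differ only in their last digit, in the order of $r_{i+q},r_{j+q}$. So boundary starts are ordered first by $1-r_i$ and then by $r_{i+1}r_{i+2}\cdots$.

The largest shift of $R^\infty$ is $\mathbb L(R)^\infty$, and it is preceded by the digit $0$, as $\mathbb L(R)$ ends in $0$. The smallest shift is $R^\infty$, preceded by $1$. As the rotations of $R$ are distinct, each occurs once per period. Hence the strictly largest boundary rotation is $\Phi_S^0(\mathbb L(R))$, which begins with $B_S(0,1)=\mathbb L(S)^+$, and the strictly smallest is $\Phi_S^1(R)$, which begins with $B_S(1,0)=S^-$.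

**Step 3: rotations that start inside a block.** We show that none of these is the largest or the smallest. Let the start be at digit $l+1$ of a block $B_S(e,b)$, $0<l<m$, and let $u$ be the first $m$ digits from there: the last $m-l$ digits of $B_S(e,b)$, followed by the first $l$ digits of a block $B_S(b,\cdot)$. As $l\le m-1$, the latter are $\sigma_1\dots\sigma_l$ if $b=1$ and $a_1\dots a_l$ if $b=0$. The claim is
$$S^-<u<\mathbb L(S)^+ .$$
Note that $m-l\le m-1$, so $\mathbb L(S)^+$ starts with $a_1\dots a_{m-l}$ and $S^-$ with $\sigma_1\dots\sigma_{m-l}$.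

*Upper bound.*

* $e=0$, $b=0$: $a_{l+1}\dots a_m<a_1\dots a_{m-l}$ by (F2).
* $e=1$, $b=0$: $\sigma_{l+1}\dots\sigma_{m-1}0<\sigma_{l+1}\dots\sigma_m\le a_1\dots a_{m-l}$ by (F1).
* $b=1$: the first $m-l$ digits of $u$ are $a_{l+1}\dots a_{m-1}1$ (if $e=0$) or $\sigma_{l+1}\dots\sigma_m$ (if $e=1$). Both are $\le a_1\dots a_{m-l}$: the former is the immediate successor, among words of its length, of $a_{l+1}\dots a_m$, and (F2) is strict; for the latter use (F1). If the inequality is strict, we are done. If equality holds, the next $l$ digits are $\sigma_1\dots\sigma_l\le a_{m-l+1}\dots a_m<a_{m-l+1}\dots a_{m-1}1$, and again $u<\mathbb L(S)^+$.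

*Lower bound.*

* $e=1$, $b=1$: $\sigma_{l+1}\dots\sigma_m>\sigma_1\dots\sigma_{m-l}$ by (F2).
* $e=0$, $b=1$: $a_{l+1}\dots a_{m-1}1>a_{l+1}\dots a_m\ge\sigma_1\dots\sigma_{m-l}$ by (F1).
* $b=0$: the first $m-l$ digits are $\sigma_{l+1}\dots\sigma_{m-1}0$ (if $e=1$) or $a_{l+1}\dots a_m$ (if $e=0$). Both are $\ge\sigma_1\dots\sigma_{m-l}$: the former is the immediate predecessor of $\sigma_{l+1}\dots\sigma_m$ and (F2) is strict; for the latter use (F1). If equality holds, the next $l$ digits are $a_1\dots a_l\ge\sigma_{m-l+1}\dots\sigma_m>\sigma_{m-l+1}\dots\sigma_{m-1}0$, and again $u>S^-$.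

So $S\bullet R$ is strictly smaller than all its proper rotations, and $\Phi_S^0(\mathbb L(R))$ is its largest rotation. This is (i).

**Step 4: composition.** We prove (ii) by computing $\Phi_S$ on one block of $R$. In $\Phi_S^e(w)$ the last digit equals the last digit of $w$, and all other digits depend only on $e$ and $w'$. Hence $S\bullet R=\Phi_S^1(R'1)$ implies
$$\Phi_S^1(R'b)=(S\bullet R)'\,b=B_{S\bullet R}(1,b),$$
and $\mathbb L(S\bullet R)=\Phi_S^0(\mathbb L(R)'0)$, from (i), implies
$$\Phi_S^0(\mathbb L(R)'b)=\mathbb L(S\bullet R)'\,b=B_{S\bullet R}(0,b).$$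
Together: $\Phi_S^{e}(B_R(e,b))=B_{S\bullet R}(e,b)$ for all $e,b$. Now let $r=r_1r_2\dots$ denote any word and put $r_0=e$. Then $\Phi_R^e(r)=B_R(r_0,r_1)B_R(r_1,r_2)\cdots$, and the digit before the block $B_R(r_{i-1},r_i)$ is $r_{i-1}$ (for $i=1$ it is the initial state $e=r_0$). So $\Phi_S^e$ turns this block into $\Phi_S^{r_{i-1}}(B_R(r_{i-1},r_i))=B_{S\bullet R}(r_{i-1},r_i)$. Concatenating gives $\Phi_S^e(\Phi_R^e(r))=\Phi^e_{S\bullet R}(r)$. Finally $(S\bullet R)\bullet T=\Phi^1_{S\bullet R}(T)=\Phi^1_S(\Phi^1_R(T))=S\bullet(R\bullet T)$.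

**Step 5: the factor $\lambda$.** We prove (iii) by writing the polynomials. Put $E(z)=A'(z)\sum_{i=0}^{n-1}z^{im}$. In $\Phi_S^1(R)$, block number $i$ ($0\le i\le n-1$, with $r_0=1$) contributes $z^{im}[r_iS'+(1-r_i)A']$, and its last digit contributes $r_{i+1}z^{(i+1)m}$. Dropping the very last digit,
$$(S\bullet R)'(z)=E+(S'-A')(z)\,\bigl(1+R'(z^m)\bigr)+R'(z^m).$$
For $\Phi_S^0(\mathbb L(R))$ the initial state is $0$, so the $1$ in the bracket is absent:
$$\mathbb L(S\bullet R)'(z)=E+(S'-A')(z)\,\mathbb L(R)'(z^m)+\mathbb L(R)'(z^m).$$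
Subtract and add $1$: $\lambda_{S\bullet R}(z)=(S'-A')(z)\lambda_R(z^m)+\lambda_R(z^m)=\lambda_S(z)\lambda_R(z^m)$. $\square$

## 4. The chain of words and its functional equations

**Step 1: the tail words.** We want a word for each level $k$, built from $s_{k+1},s_{k+2},\dots$ only. For $0\le k<n$ let $S_{k,n}=s_{k+1}\bullet\cdots\bullet s_n$, a Lyndon word. By Lemma 1(i), $\mathbb L(S_{k,n+1})=\Phi^0_{S_{k,n}}(\mathbb L(s_{n+1}))$. Since $\mathbb L(s_{n+1})$ begins with $1$, this word begins with $B_{S_{k,n}}(0,1)=\mathbb L(S_{k,n})^+$, and it is longer. So $\mathbb L(S_{k,n})^+$ is a proper prefix of $\mathbb L(S_{k,n+1})$, hence also of $\mathbb L(S_{k,n+1})^+$, and the words $\mathbb L(S_{k,n})^+$ $(n>k)$ are successive prefixes of an infinite word $d^{(k)}$. Similarly $S_{k,n+1}=\Phi^1_{S_{k,n}}(s_{n+1})$ begins with $B_{S_{k,n}}(1,0)=S_{k,n}^-$, and we let $t^{(k)}=\lim_nS_{k,n}^-$. For $k=0$ we get $d=d^{(0)}$ and $t=t^{(0)}$.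

**Step 2: one level reproduces the next.** For $n\ge k+2$, associativity gives $S_{k,n}=s_{k+1}\bullet S_{k+1,n}$, so $\mathbb L(S_{k,n})=\Phi^0_{s_{k+1}}(\mathbb L(S_{k+1,n}))$. Changing the last digit of the argument of $\Phi$ changes only the last digit of the value, so $\mathbb L(S_{k,n})^+=\Phi^0_{s_{k+1}}(\mathbb L(S_{k+1,n})^+)$ and $S_{k,n}^-=\Phi^1_{s_{k+1}}(S_{k+1,n}^-)$. Let $n\to\infty$: $d^{(k)}=\Phi^0_{s_{k+1}}(d^{(k+1)})$ and $t^{(k)}=\Phi^1_{s_{k+1}}(t^{(k+1)})$.

From now on let $x^{(k)}$ be $d^{(k)}$ for all $k$, with $x_0:=0$, or $t^{(k)}$ for all $k$, with $x_0:=1$; and read $x^{(k)}_0$ as $x_0$. Then, using Lemma 1(ii) for the second relation,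
$$x^{(k-1)}=\Phi^{x_0}_{s_k}(x^{(k)}),\qquad x^{(0)}=\Phi^{x_0}_{S_k}(x^{(k)})\qquad(k\ge1).\tag{1}$$

**Step 3: power series.** Let $f_k(z)=\sum_{i\ge1}x^{(k)}_iz^i$ for $|z|<1$. Write $M=M_k$. In the second relation of (1), block number $i\ge0$ occupies positions $iM+1,\dots,iM+M$, has state $x^{(k)}_i$ and last digit $x^{(k)}_{i+1}$. Hence
$$f_0(z)=\sum_{i\ge0}z^{iM}\bigl[x^{(k)}_iS_k'(z)+(1-x^{(k)}_i)\mathbb L(S_k)'(z)\bigr]+\sum_{i\ge1}x^{(k)}_iz^{iM}.$$
Since $\sum_{i\ge0}x_i^{(k)}z^{iM}=x_0+f_k(z^M)$, collecting terms yields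
$$f_0(z)=\lambda_{S_k}(z)\,f_k(z^{M_k})+\mu_k(z),\qquad \mu_k(z)=\frac{\mathbb L(S_k)'(z)}{1-z^{M_k}}+x_0\,(S_k'-\mathbb L(S_k)')(z).\tag{2}$$

**Example.** For the chain $s_k=01$ for all $k$, and $x=d$, all $d^{(k)}$ equal the word $d$ of Section 1, and (2) with $k=1$ is the equation $d(z)=(1-z)d(z^2)+z/(1-z^2)$ found there.

**Lemma 2.** No $x^{(k)}$ is eventually periodic. Equivalently, no $f_k$ is a rational function.

*Proof.* **The equivalence.** An eventually periodic sequence has a rational generating series. Conversely, the coefficients of a rational power series eventually satisfy a linear recurrence of some order $g$; if they come from a finite set, the vectors of $g$ consecutive coefficients take finitely many values, one of them repeats, and from there on the sequence is periodic.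

**Reduction to a constant period.** Suppose $x^{(k_0)}$ is eventually periodic. By (1), block ends give $x^{(k)}_i=x^{(k-1)}_{im_k}$, so every $x^{(k)}$ with $k\ge k_0$ is eventually periodic. Let $p_k$ be its minimal eventual period, which divides every eventual period. If $x^{(k-1)}$ has eventual period $p_{k-1}$, then $i\mapsto x^{(k-1)}_{im_k}$ has eventual period $p_{k-1}/\gcd(p_{k-1},m_k)$, so $p_k$ divides this number. Thus $p_k$ is nonincreasing, hence equal to a constant $p$ for $k\ge k_1$, and then $\gcd(p,m_{k+1})=1$ for $k\ge k_1$.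

**Forced alternation.** Let $k>k_1$, $m=m_k$, $y=x^{(k-1)}$, so $y$ has minimal eventual period $p$ and $\gcd(p,m)=1$. A block with state $e$ starts with $1-e$, so $y_{im+1}=1-x_i^{(k)}=1-y_{im}$ for $i\ge1$. Since $\gcd(p,m)=1$, every large $n$ is congruent mod $p$ to some large $im$; then $y_n=y_{im}$ and $y_{n+1}=y_{im+1}$. So $y_{n+1}=1-y_n$ for all large $n$. Thus $y$ eventually alternates, $p=2$, $m$ is odd, and $m\ge3$.

**Contradiction by counting.** The same applies with $k+1$ in place of $k$, so $x^{(k)}$ also eventually alternates. Hence arbitrarily far out in $y$ there are blocks of both kinds, starting with $s_k'$ (first digit $0$) and with $\mathbb L(s_k)'$ (first digit $1$). As $y$ alternates there, $s_k'=(01)^{(m-1)/2}$ and $\mathbb L(s_k)'=(10)^{(m-1)/2}$. Then $s_k=s_k'1$ has $(m+1)/2$ ones, while its rotation $\mathbb L(s_k)=\mathbb L(s_k)'0$ has $(m-1)/2$ ones, which is impossible. $\square$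

## 5. Heights, Liouville's inequality, and Szegő's theorem

For $\gamma$ in a number field $K$ of degree $D$, the absolute logarithmic Weil height is $h(\gamma)=\frac1D\sum_vd_v\log\max(1,|\gamma|_v)$, the sum over the places of $K$ with local degrees $d_v$; it does not depend on $K$. For a reduced fraction, $h(a/b)=\log\max(|a|,|b|)$. We use these standard facts (M. Waldschmidt, *Diophantine Approximation on Linear Algebraic Groups*, Ch. 3).

* $h(\gamma\delta)\le h(\gamma)+h(\delta)$; $h(\gamma+\delta)\le h(\gamma)+h(\delta)+\log2$; $h(1/\gamma)=h(\gamma)$ for $\gamma\ne0$; and $h(\gamma^n)=n\,h(\gamma)$ for $n\ge1$.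
* For $0\ne P\in\mathbb Z[X_1,\dots,X_q]$ with sum of absolute values of coefficients $\ell(P)$: $h(P(\gamma_1,\dots,\gamma_q))\le\log\ell(P)+\sum_j\deg_{X_j}(P)\,h(\gamma_j)$.
* Liouville: if $0\ne\gamma\in K\subset\mathbb C$ and $[K:\mathbb Q]=D$, then $\log|\gamma|\ge-D\,h(\gamma)$. Indeed $D\,h(\gamma)=D\,h(1/\gamma)\ge\log\max(1,|1/\gamma|)$, keeping only the place given by $K\subset\mathbb C$.

**Szegő's theorem** (G. Szegő, 1922). A power series with coefficients from a finite set is either rational or has the unit circle as natural boundary.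

The consequence we need: *an irrational power series $g$ with coefficients in $\{0,1\}$ is transcendental over $\mathbb C(z)$.* Suppose it were algebraic, a root of an irreducible $P\in\mathbb C[z,X]$. Let $z_0$ be a point of the unit circle where neither the leading coefficient nor the discriminant of $P$ (in $X$) vanishes; only finitely many points are excluded. In a small disc around $z_0$ the roots of $P(z,\cdot)$ are distinct holomorphic functions. On the connected intersection of this disc with $|z|<1$, $g$ coincides with one of them, so $g$ extends across the circle at $z_0$, contradicting Szegő's theorem.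

## 6. Mahler's argument for the single function of the chain $01,01,01,\dots$

Here all $f_k$ equal one function $f=d(z)$ with $f(z)=(1-z)f(z^2)+z/(1-z^2)$. Let $\alpha$ be algebraic, $0<|\alpha|<1$, and suppose that $\xi=f(\alpha)$ is algebraic. Put $K=\mathbb Q(\alpha,\xi)$, $D=[K:\mathbb Q]$, $\kappa=\log(1/|\alpha|)$ and $y_k=f(\alpha^{2^k})$, so $y_0=\xi$.

*The values stay in $K$, with controlled height.* With $z=\alpha^{2^k}$ the equation reads $y_{k+1}=\bigl(y_k-\frac z{1-z^2}\bigr)/(1-z)$. So $y_k\in K$ for all $k$, and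
$$h(y_{k+1})\le h(y_k)+\log2+\bigl[h(z)+\log2+2h(z)\bigr]+\bigl[\log2+h(z)\bigr]=h(y_k)+3\log2+4\cdot2^kh(\alpha).$$
Summing, $h(y_k)\le h(\xi)+3k\log2+4\cdot2^kh(\alpha)$.

*An auxiliary polynomial.* Let $p\ge1$. A polynomial $P(z,X)$ of degree at most $p$ in each variable has $(p+1)^2$ coefficients. Asking that the first $(p+1)^2-1$ Taylor coefficients of $P(z,f(z))$ vanish is a homogeneous linear system over $\mathbb Z$ with one equation fewer than unknowns. So there is such a $P\ne0$ in $\mathbb Z[z,X]$ with vanishing order $N\ge(p+1)^2-1\ge p^2$. The function $f$ is irrational by Lemma 2, hence transcendental, so $N<\infty$ and $P(z,f(z))=cz^N+\cdots$ with $c\ne0$.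

*Comparison.* Put $\gamma_k=P(\alpha^{2^k},y_k)=P(z,f(z))|_{z=\alpha^{2^k}}$. As $k\to\infty$, the leading term dominates: $0<|\gamma_k|\le2|c||\alpha|^{2^kN}$ for large $k$. On the other hand $h(\gamma_k)\le\log\ell(P)+p\,2^kh(\alpha)+p\,h(y_k)$. Liouville's inequality, divided by $2^k$, gives in the limit
$$\kappa p^2\le\kappa N\le D\,p\,\bigl(h(\alpha)+4h(\alpha)\bigr)=5D\,h(\alpha)\,p .$$
This is false for large $p$. So $f(\alpha)$ is transcendental. The smallness grows like $p^2\,2^k$, the height only like $p\,2^k$.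

## 7. Infinitely many functions: passing to a limit series

**Where one polynomial per level fails.** For a general chain one would imitate this: fix $p$, and for each $k$ choose $P_k$ for the function $f_k$. Much goes well. The linear system for $P_k$ sees only finitely many digits of $x^{(k)}$, so the $P_k$ can be taken from a finite list and $\ell(P_k)$ is bounded; the heights are fine, and the upper bound $|\gamma_k|\le C_p|\alpha|^{M_k((p+1)^2-1)}$ holds for large $k$. What is missing is $\gamma_k\ne0$. The series $P_k(z,f_k(z))=c_kz^{N_k}+\cdots$ is not zero and $|c_k|\ge1$, but we only bound its coefficient of $z^{N_k+n}$ by $\ell(P_k)\binom{n+N_k+p}{p}$. So at $|z|=|\alpha|^{M_k}$ we can conclude that the leading term dominates only if $N_k^p\,|\alpha|^{M_k}$ is small, and nothing bounds $N_k$ in terms of $M_k$.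

The orders can really be that large. Take $s_k=0^{m_k-1}1$. Then $\mathbb L(s_k)^+=10^{m_k-2}1$ is a prefix of $d^{(k-1)}$, so $f_{k-1}(z)=z+z^{m_k}+\cdots$. If $m_k\ge3$, the polynomial $X-z$ is an admissible choice for $p=1$ at level $k-1$, with vanishing order $m_k$. And $m_k$ may be chosen after $M_{k-1}$, as large as we please, for instance larger than $e^{M_{k-1}^2}$.

**The way around.** Choose one limit $G$ of a subsequence of the $f_k$, and construct $P$ from $G$ alone. Then $P$, $N$ and $c$ do not depend on $k$, and for large $k$ in the subsequence $f_k$ agrees with $G$ beyond order $N$. We know nothing about $G$ except that its coefficients are digits; in particular, no functional equation for it. But Szegő's theorem needs only digits. The one obstruction is a rational $G$, as in the example just given with $m_k\to\infty$, where $G=z$. In that case the difference $f_k-G$ can be used directly, because its coefficients after the leading $\pm1$ are bounded by $1$, however late it starts.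

**Proposition 3.** Let $\alpha$ be algebraic, $0<|\alpha|<1$, and $\lambda_{S_k}(\alpha)\ne0$ for all $k\ge1$. Then $f_0(\alpha)$ is transcendental.

*Proof.* Suppose $\xi=f_0(\alpha)$ is algebraic. Let $K=\mathbb Q(\alpha,\xi)$, $D=[K:\mathbb Q]$, $\kappa=\log(1/|\alpha|)>0$, and $y_k=f_k(\alpha^{M_k})$.

**Step 1: the values $y_k$ lie in $K$ and have height $O(M_k)$.** By (2), $y_k=(\xi-\mu_k(\alpha))/\lambda_{S_k}(\alpha)\in K$; here we use the hypothesis on $\lambda_{S_k}$. The polynomial $\lambda_{S_k}$ has degree $<M_k$, constant term $1$ and coefficients in $\{-1,0,1\}$, so $\ell(\lambda_{S_k})\le M_k$. Over the denominator $1-z^{M_k}$, the numerator of $\mu_k$ is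
$$\mathbb L(S_k)'\ \text{ if }x_0=0,\qquad S_k'-z^{M_k}(S_k'-\mathbb L(S_k)')\ \text{ if }x_0=1 .$$
In both cases it has degree $<2M_k$ and coefficients in $\{-1,0,1\}$, since in the second case the two summands involve disjoint sets of powers. Hence
$$h(y_k)\le h(\xi)+\log2+\bigl[\log(2M_k)+2M_kh(\alpha)\bigr]+\bigl[\log2+M_kh(\alpha)\bigr]+\bigl[\log M_k+M_kh(\alpha)\bigr]\le c_1M_k,\tag{3}$$
the brackets bounding the heights of the numerator of $\mu_k(\alpha)$, of $1-\alpha^{M_k}$, and of $\lambda_{S_k}(\alpha)$. The constant $c_1$ depends only on $\alpha$ and $\xi$. Also $h(\alpha^{M_k})=M_kh(\alpha)$, and $M_k\ge2^k\to\infty$.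

**Step 2: a limit series.** It replaces the single function of Section 6. By compactness of $\{0,1\}^{\mathbb N}$ there is an infinite set $\mathcal K\subset\mathbb N$ along which $x^{(k)}$ converges digit by digit. Let $G(z)$ be the power series of the limit sequence. Its coefficients are in $\{0,1\}$, and for every $N$ we have $f_k\equiv G\pmod{z^N}$ for all large $k\in\mathcal K$.

**Step 3 (Case A): $G$ is rational.** We derive a contradiction from the difference $f_k-G$. The coefficients of $G$ are eventually periodic, so $G=U/Q$ with $U,Q\in\mathbb Z[z]$ and $Q=1-z^q$, $q\ge1$. By Lemma 2, $f_k\ne G$, so $N_k:=\operatorname{ord}_{z=0}(f_k-G)$ is finite, and $N_k\to\infty$ along $\mathcal K$. Coefficients of $f_k-G$ lie in $\{-1,0,1\}$, so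
$$f_k-G=\pm z^{N_k}\Bigl(1+\sum_{n\ge1}\varepsilon_nz^n\Bigr),\qquad|\varepsilon_n|\le1 .$$
For $0<|z|\le1/4$ the sum has modulus at most $1/3$, whence $0<|f_k(z)-G(z)|\le2|z|^{N_k}$, no matter how large $N_k$ is. Put
$$\gamma_k=Q(\alpha^{M_k})\,y_k-U(\alpha^{M_k})=Q(\alpha^{M_k})\,(f_k-G)(\alpha^{M_k})\in K .$$
As $Q$ has no zero in the open unit disc and $|Q|\le2$ there, $0<|\gamma_k|\le4|\alpha|^{M_kN_k}$ for large $k\in\mathcal K$. Applying the height bound to $Q(Z)X-U(Z)$ at $(\alpha^{M_k},y_k)$, together with (3), gives $h(\gamma_k)\le c_2M_k$ with $c_2$ independent of $k$. Liouville's inequality yields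
$$-Dc_2M_k\le\log4-\kappa M_kN_k,$$
which is impossible as $N_k\to\infty$.

**Step 4 (Case B): $G$ is irrational.** We run Mahler's argument with an auxiliary polynomial for $G$. By Section 5, $G$ is transcendental over $\mathbb C(z)$. Let $p\ge1$. As in Section 6, there is $0\ne P\in\mathbb Z[z,X]$ with $\deg_zP,\deg_XP\le p$ and
$$N:=\operatorname{ord}_{z=0}P(z,G(z))\ge(p+1)^2-1\ge p^2,$$
and $N<\infty$ because $G$ is transcendental. Write $P(z,G(z))=cz^N+\cdots$ with $c\ne0$.

*Uniform dominance of the leading term.* For all large $k\in\mathcal K$ we have $f_k\equiv G\pmod{z^{N+1}}$, hence $P(z,f_k(z))\equiv P(z,G(z))\pmod{z^{N+1}}$ and $P(z,f_k(z))=z^NH_k(z)$ with $H_k(0)=c$. The coefficients of $f_k$ lie in $\{0,1\}$, so those of $z^if_k^j$ with $i,j\le p$ are bounded by those of $(1-z)^{-1}(1-z)^{-j}$, hence by those of $(1-z)^{-(p+1)}=\sum_n\binom{n+p}pz^n$. So the coefficient of $z^n$ in $H_k$ has absolute value at most $\ell(P)\binom{n+N+p}p$, and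
$$|H_k(z)-c|\le\ell(P)\sum_{n\ge1}\binom{n+N+p}p|z|^n .$$
The right side does not depend on $k$ and tends to $0$ as $z\to0$. Since $\alpha^{M_k}\to0$, for large $k\in\mathcal K$ the value $H_k(\alpha^{M_k})$ is nonzero and at most $2|c|$ in modulus.

*Comparison.* So for large $k\in\mathcal K$ the number $\gamma_k=P(\alpha^{M_k},y_k)\in K$ satisfies
$$0<|\gamma_k|\le2|c|\,|\alpha|^{M_kN},\qquad h(\gamma_k)\le\log\ell(P)+pM_kh(\alpha)+p\,c_1M_k .$$
Liouville's inequality gives
$$-D\bigl(\log\ell(P)+p\,(h(\alpha)+c_1)M_k\bigr)\le\log(2|c|)-\kappa NM_k .$$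
Keep $p,P,N,c$ fixed, divide by $M_k$, and let $k\to\infty$ in $\mathcal K$:
$$\kappa p^2\le\kappa N\le D\,(h(\alpha)+c_1)\,p .$$
Here $\kappa,D,h(\alpha),c_1$ do not depend on $p$, and $p$ was arbitrary: a contradiction. $\square$

## 8. The equation $(d)_\beta=1$: proofs of Theorem 2(a) and Theorem 1

**Theorem 2(a).** Take $x^{(k)}=d^{(k)}$, so $f_0(z)=d(z)$.

*Existence and uniqueness of $\beta$.* By Lemma 2 the word $d$ has infinitely many $1$'s. So $\alpha\mapsto d(\alpha)$ is continuous and strictly increasing on $(0,1)$, from $0$ to $\infty$. Exactly one $\alpha\in(0,1)$ has $d(\alpha)=1$, and $\beta=1/\alpha$.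

*The factors do not vanish.* This is needed for Proposition 3, and it follows from the equation itself. For every $k$ the word $d$ begins with $\mathbb L(S_k)^+=\mathbb L(S_k)'1$, so $\mathbb L(S_k)'(\alpha)<d(\alpha)=1$. Hence
$$\lambda_{S_k}(\alpha)=\bigl(1-\mathbb L(S_k)'(\alpha)\bigr)+S_k'(\alpha)>0 .$$

*Conclusion.* If $\beta$ were algebraic, so would be $\alpha$, and Proposition 3 would say that $f_0(\alpha)=d(\alpha)=1$ is transcendental, which is absurd. $\square$

**Theorem 1.** Let $\beta\in E_\infty$. It suffices to show $(d)_\beta=1$ for a suitable chain. By the quoted result of Allaart and Kong there is $(s_k)\subset\Omega_F^*$ with $\beta\in J^{S_n}$ for all $n$, where $S_n=s_1\bullet\cdots\bullet s_n$. For a fixed nonzero sequence $w$, the function $b\mapsto(w)_b$ is decreasing. So $\beta_\ell^{S_n}\le\beta\le\beta_*^{S_n}$ gives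
$$(\mathbb L(S_n)^\infty)_\beta\le1\le(\mathbb L(S_n)^+S_n^\infty)_\beta .$$
The two sequences here, and also $d$, all begin with the word $\mathbb L(S_n)'$ of length $M_n-1$. So $(d)_\beta$ differs from each of the two outer values by at most $\sum_{i\ge M_n}\beta^{-i}$, and since $1$ lies between these values,
$$|(d)_\beta-1|\le\sum_{i\ge M_n}\beta^{-i}=\frac{\beta^{1-M_n}}{\beta-1}\longrightarrow0 .$$
Hence $(d)_\beta=1$, and $\beta$ is transcendental by Theorem 2(a). $\blacksquare$

**Example.** For the chain $01,01,\dots$ this says: the base $\beta$ with $\sum_{i\ge1}\theta_i\beta^{-i}=1$ is transcendental. Here $\alpha=1/\beta$ cannot be algebraic, because Section 6 would make $d(\alpha)=1$ transcendental.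

## 9. Zeros of $\lambda$: proofs of Theorem 2(b), (c), (d)

**(b): the dichotomy.** Iterating Lemma 1(iii) with $S_k=S_{k-1}\bullet s_k$ gives
$$\lambda_{S_k}(z)=\prod_{j=1}^k\lambda_{s_j}(z^{M_{j-1}}).\tag{4}$$
If no factor $\lambda_{s_j}(\alpha^{M_{j-1}})$ vanishes, then $\lambda_{S_k}(\alpha)\ne0$ for all $k$ and Proposition 3 says that $x(\alpha)=f_0(\alpha)$ is transcendental. If some factor vanishes, then $\lambda_{S_k}(\alpha)=0$ for some $k$, and (2) at $z=\alpha$ reads $x(\alpha)=\mu_k(\alpha)\in\mathbb Q(\alpha)$. $\square$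

**(c): Farey words.** We show that $\lambda_s(z)=1-z$ for every $s\in\Omega_F^*$; then no factor in (4) vanishes at $\alpha$, since $|\alpha^{M_{j-1}}|<1$, and (b) applies. By Berstel–de Luca (*Sturmian words, Lyndon words and trees*, Theoret. Comput. Sci. 178 (1997)), a balanced Lyndon word $s$ of length $m\ge2$ with $p$ ones is a Christoffel word: $\gcd(p,m)=1$ and its prefix sums are $\lfloor ip/m\rfloor$, $1\le i\le m$. (For $00101$: $m=5$, $p=2$, prefix sums $0,0,1,1,2$.) The formula persists for the periodic sequence $s^\infty$ and all $i$, as $\lfloor(i+m)p/m\rfloor=\lfloor ip/m\rfloor+p$.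

The rotation starting after position $j$ has prefix sums
$$\Bigl\lfloor\frac{(i+j)p}m\Bigr\rfloor-\Bigl\lfloor\frac{jp}m\Bigr\rfloor=\Bigl\lfloor\frac{ip+r}m\Bigr\rfloor,\qquad r=jp\bmod m,$$
and $r$ takes all values $0,\dots,m-1$ because $\gcd(p,m)=1$. The prefix sums are nondecreasing in $r$. At the first place where two words differ, the larger word has the larger prefix sum; so $r=m-1$ gives the largest rotation. Hence $\mathbb L(s)$ has prefix sums $\lfloor(ip+m-1)/m\rfloor=\lceil ip/m\rceil$. For $1\le i\le m-1$, $m$ does not divide $ip$, so this is $\lfloor ip/m\rfloor+1$; for $i=m$ it is $p$. Therefore $\mathbb L(s)$ differs from $s$ only in the first digit ($1$ instead of $0$) and the last digit ($0$ instead of $1$). So $\mathbb L(s)'(z)-s'(z)=z$ and $\lambda_s(z)=1-z$. $\square$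

**(d): an exceptional value.** Let $s_1=00011$, which is Lyndon but not balanced. Then $\mathbb L(s_1)=11000$, so $s_1'(z)=z^4$, $\mathbb L(s_1)'(z)=z+z^2$ and
$$\lambda_{s_1}(z)=1+z^4-z-z^2=(1-z)(1-z^2-z^3).$$
Let $\rho$ be the real root of $\rho^3=\rho+1$, so $\rho\approx1.325>1$, and put $\alpha=1/\rho$. Then $\alpha^2+\alpha^3=(\rho+1)/\rho^3=1$, so $\lambda_{s_1}(\alpha)=0$. For $x=d$ we have $x_0=0$, and (2) with $k=1$ gives
$$d(\alpha)=\frac{\alpha+\alpha^2}{1-\alpha^5},$$
whatever $s_2,s_3,\dots$ are. The numerator is $\alpha^{-1}(\alpha^2+\alpha^3)=\alpha^{-1}$. For the denominator, $X^5+X-1=(X^2-X+1)(X^3+X^2-1)$, as one checks by expanding, and the second factor vanishes at $\alpha$; so $1-\alpha^5=\alpha$. Hence $d(1/\rho)=\alpha^{-2}=\rho^2$. $\square$
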